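# Adding edges can make a pattern easier to find: subgraph isomorphism in $\mathrm{AC}^0$

## 1. Two graphs $Q_m\subset P_m$ and their exponents

**Theorem 1.** For a fixed finite simple graph $F$ let $C(F)$ be the infimum of all $c$ for which there is a constant $d$ such that the Boolean function "the $n$-vertex input graph contains a subgraph isomorphic to $F$, not necessarily induced" is computed by depth-$d$ circuits with $O(n^c)$ gates. (Gates are unbounded fan-in AND and OR gates and NOT gates.)

Let $m\ge 2$, $s=2m$, $\ell=s$ and $t=32s^3$. Let $Q=Q_m$ be the graph with *hubs* $a_1,\dots,a_m,b_1,\dots,b_m$ and *centers* $w_1,\dots,w_t$, in which every $a_i$ is joined to every $w_j$ by a path of length $\ell$ and every $b_i$ to every $w_j$ by a path of length $\ell+1$, all these paths being internally disjoint. Let $P=P_m=Q_m\cup\{a_ib_i:1\le i\le m\}$. Then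

$$\text{(a)}\quad C(P_m)\le\frac{7m+19}{4},\qquad\qquad \text{(b)}\quad C(Q_m)\ge 2m-\frac38 .$$

Hence $C(Q_m)-C(P_m)\ge\frac m4-\frac{41}8$. This is positive for $m\ge 21$ and tends to infinity with $m$. Since $Q_m$ is a subgraph of $P_m$, and so also a minor of $P_m$, the exponent $C$ is neither monotone under subgraphs nor minor-monotone.

For instance, $m=24$ gives $C(P)\le 46.75<47.625\le C(Q)$. The two graphs have the same vertex set and differ only by a matching of $m$ edges, and the graph with more edges is the easier one to find.

## 2. Circuits, the exponent $C$, and two kinds of monotonicity

Fix a graph $F$, the *pattern*, and let $n\to\infty$. The function $\mathrm{SUBGRAPH}(F)$ has $\binom n2$ input variables $x_e$, one for each possible edge $e$ of an $n$-vertex graph $G$, with $x_e=1$ if and only if $e\in E(G)$. It outputs $1$ if and only if $G$ contains a copy of $F$, that is, there is an injection $y:V(F)\to V(G)$ that sends edges to edges.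

Circuits are non-uniform: for each $n$ we may choose any circuit. The size is the number of gates and *not* the number of wires, so one OR gate may read a million inputs and still counts once. This convention matters at a crucial point of the lower bound. "Constant depth" means that the depth is bounded by some $d$ independent of $n$. Since $C(F)$ is an infimum of exponents, factors such as $\log^2n$ in the size do not affect it.

Two bounds are immediate. First, $C(F)\le|V(F)|$: take the OR over all $|V(F)|$-tuples of distinct vertices of the AND of the required edge variables. Second, $C(F)\ge0$ when $F$ has at least two edges, or when $F=K_2$ and $n\ge3$. Indeed the function is then neither constant nor a literal for large $n$, so at least one gate is needed, while $O(n^c)$ with $c<0$ drops below $1$.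

A *minor* of $F$ is obtained by deleting vertices, deleting edges and contracting edges. For example, contracting one edge of the $4$-cycle gives a triangle, so $K_3$ is a minor of $C_4$, though not a subgraph. Call $C$ *monotone under subgraphs* if $C(F')\le C(F)$ for every subgraph $F'$ of $F$, and *minor-monotone* if this holds for every minor $F'$ of $F$. Every subgraph is a minor, so a failure for subgraphs is a failure for minors. The question whether either property holds is posed in "Some Results In Low-Depth Circuit Complexity" (https://newtraell.cs.uchicago.edu/files/phd_paper/yuanli.pdf).

Now the graphs. The paths in the definition of $Q$ are called *legs*. The union of the $s$ legs at $w_j$ is the $j$-th *spider*. Different spiders share only hubs, and different legs of one spider share only the center. Each spider has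
$$L=m\ell+m(\ell+1)=\frac{s(2s+1)}2$$
edges. For $m=2$ we get $s=\ell=4$, four hubs, $t=2048$ spiders, and each spider has two legs of length $4$ and two of length $5$, so $L=18$.

The graph $P$ is bipartite, since $\ell$ is even: put all $a_i$ and all $w_j$ in one class. The legs of even length from the $a_i$ are then consistent. The legs of odd length $\ell+1$ from the $b_i$ put all $b_i$ in the other class, and the edges $a_ib_i$ go across.

## 3. $K_2$, $2K_2$ and $K_{1,2}$ by hand

For $K_2$ one OR gate over all variables suffices, so $C(K_2)=0$.

For two disjoint edges $2K_2$, take a family of two-colorings of $[n]$ such that any two disjoint pairs of vertices are put in classes $1$ and $2$ respectively by one of them. A random two-coloring does this for given pairs with probability $2^{-4}$, and there are at most $n^4$ choices of the pairs, so $O(\log n)$ colorings suffice. For each coloring test "some edge inside class 1, and some edge inside class 2" with three gates, and take the OR. This is $O(\log n)$ gates, so $C(2K_2)=0$.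

For $K_{1,2}$ we must detect a vertex with two incident edges. Give the edges of $K_n$ distinct binary indices with $O(\log n)$ bits. For a vertex $u$ and a bit position $\theta$ let $O_\theta^0$ and $O_\theta^1$ be the ORs of $x_e$ over the edges $e\ni u$ whose $\theta$-th bit is $0$, respectively $1$. Two different edges differ in some bit, so $u$ has degree at least $2$ if and only if $\bigvee_\theta(O_\theta^0\wedge O_\theta^1)$. This costs $O(\log n)$ gates per vertex, so $C(K_{1,2})\le1$.

In these cases the containments $K_2\subset 2K_2$ and $K_2\subset K_{1,2}$ respect monotonicity. Both tricks, random colorings and index bits, return below.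

## 4. Coloring reductions, and how complete bipartite blocks spoil them

A sensible person would try to *prove* $C(Q)\le C(P)$ by a reduction. Given an input $G$ for $Q$, use colorings $\chi:[n]\to V(Q)$, and form $G_\chi$ from $G$ by adding *all* edges between the color classes of $a_i$ and $b_i$, for every $i$. Call a copy *properly colored* if each pattern vertex $p$ goes to a vertex of color $p$. Then $G_\chi$ has a properly colored copy of $P$ if and only if $G$ has a properly colored copy of $Q$: the edges $a_ib_i$ come for free, and $Q$ has no edge between $a_i$ and $b_i$, so nothing else has changed. As in Section 3, $O(\log n)$ colorings would suffice.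

The argument stops at the word "colored". The oracle for $\mathrm{SUBGRAPH}(P)$ reports *any* copy of $P$. If the color classes of $a_1$ and $b_1$ have at least $|V(P)|$ vertices each, then $G_\chi$ contains a complete bipartite graph in which the bipartite graph $P$ embeds. So $G_\chi$ contains $P$, whatever $G$ is.

This failure shows where to look for a counterexample. A bipartite pattern is present for free in every dense graph, so a circuit for $P$ only has to work on sparser graphs. If $P$ has many edges between vertices that a circuit for $Q$ would have to guess, sparsity of the input should reduce the number of guesses for $P$. (Section 12 shows that the reduction can be repaired when $P$ is a core.)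

## 5. Guessing the hubs with $n^{s+1}$ gates

Here is the natural algorithm for $Q$ and for $P$. We need its two ingredients later anyway. Let $v=|V(P)|=|V(Q)|$.

**Color families.** There is a family $\mathcal K$ of $O(\log n)$ maps $\chi:[n]\to V(P)$ such that for every injection $y:V(P)\to[n]$ some $\chi\in\mathcal K$ satisfies $\chi(y(p))=p$ for all $p$. Indeed a uniformly random $\chi$ works for a given $y$ with probability $v^{-v}$, and there are at most $n^v$ injections. So $R$ independent random maps all fail for some $y$ with probability at most $n^v(1-v^{-v})^R$, which is less than $1$ for a suitable $R=O(\log n)$.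

**Reachability gates.** Fix $\chi$, a hub $p$ and an index $j$. Let $p=p_0,p_1,\dots,p_\lambda=w_j$ be the vertices of the leg from $p$ to $w_j$. For $\chi(u)=p$ and $\chi(z)=p_r$ let $\mathrm R_r(u,z)$ say that $G$ has a walk from $u$ to $z$ whose vertex colors are $p_0,\dots,p_r$ in this order. Then
$$\mathrm R_1(u,z)=x_{uz},\qquad \mathrm R_{r+1}(u,z)=\bigvee_{z':\chi(z')=p_r}\big(\mathrm R_r(u,z')\wedge x_{z'z}\big).$$
Put $\mathrm{Reach}_{p,j}=\mathrm R_\lambda$. As $\lambda$ is a constant, this takes constant depth and $O(n^3)$ gates. Such a walk is a path, because its colors are distinct.

For each $\chi$ and each choice of vertices $u_p$ with $\chi(u_p)=p$, one for each hub $p$, test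
$$\bigwedge_{j\le t}\ \bigvee_{w:\chi(w)=w_j}\ \bigwedge_{p}\mathrm{Reach}_{p,j}(u_p,w).$$
If this holds, the paths found form a copy of $Q$, because different vertices of $Q$ are represented by vertices of different colors. Conversely a copy of $Q$ passes the test for some $\chi\in\mathcal K$. There are at most $n^s$ tuples and $O(n)$ gates for each, so $C(Q_m)\le s+1=2m+1$. Adding the conditions $x_{u_{a_i}u_{b_i}}$ for $i\le m$ gives $C(P_m)\le 2m+1$ as well.

Part (b) of Theorem 1 says that, for $Q$, guessing all $s=2m$ hubs cannot be avoided, up to a bounded loss in the exponent. For $P$, the pairs $(a_i,b_i)$ are edges of $G$. If $G$ has only $O(n^{7/4})$ edges, there are only $O(n^{7m/4})$ choices for the $m$ pairs. There are two obstacles. We must show that graphs with more edges contain $P$. And a circuit does not know *which* edges are present, so listing the potential pairs again costs $n^{2m}$. Section 6 removes the first obstacle, and hashing removes the second.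

## 6. Graphs with $10v\,n^{7/4}$ edges contain $P$

**Lemma 2.** For $n\ge2$, every $n$-vertex graph with at least $10v\,n^{7/4}$ edges contains $P$.

The plan is to find a large set $A$ in which *every* pair has many common neighbors. Even paths between vertices of $A$ can then be built greedily. The hubs $b_i$ lie on the other side and need many neighbors in $A$.

**Step 1: a bipartite subgraph.** This step makes room for two sides. Take a uniformly random partition $V(G)=X\cup Y$ with $|X|=\lfloor n/2\rfloor$ and $|Y|=\lceil n/2\rceil$. An edge crosses with probability $\frac{2\lfloor n/2\rfloor\lceil n/2\rceil}{n(n-1)}\ge\frac12$, since $\lfloor n/2\rfloor\lceil n/2\rceil\ge\frac{n^2-1}4$. So some partition has $e'\ge5v\,n^{7/4}$ crossing edges. From now on only crossing edges are used, and $d(x)$ and $N(\cdot)$ refer to them.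

**Step 2: a set $A\subseteq X$ with all pairs rich.** Choose $y_1,y_2\in Y$ independently and uniformly, and let $A_0\subseteq X$ be the set of their common neighbors. By convexity, and since $|X||Y|\le n^2/4$ and $|Y|\le n$,
$$\mathbb E|A_0|=\sum_{x\in X}\Big(\frac{d(x)}{|Y|}\Big)^2\ge\frac{e'^2}{|X||Y|^2}\ge\frac{25v^2n^{7/2}}{n^3/4}=100v^2\sqrt n .$$
Call a pair in $X$ *poor* if it has fewer than $2v$ common neighbors. A poor pair lies in $A_0$ only if both $y_1$ and $y_2$ are common neighbors of it, which has probability at most $(2v/|Y|)^2$. As $|X|\le|Y|$, the expected number of poor pairs inside $A_0$ is at most $\frac{|X|^2}2\big(\frac{2v}{|Y|}\big)^2\le2v^2$. So for some $y_1,y_2$ the number $|A_0|$ minus the number of poor pairs in $A_0$ is at least $100v^2\sqrt n-2v^2\ge98v^2\sqrt n$. Delete one vertex from each poor pair. The remaining set $A$ has $|A|\ge98v^2\sqrt n$, and all its pairs have at least $2v$ common neighbors in $Y$.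

**Step 3: vertices of $Y$ that can serve as $b_i$.** Let $Y'=\{y\in Y:|N(y)\cap A|\ge2v\}$. We claim $|Y'|\ge m$. Suppose $|Y'|<m<v$. Then each pair in $A$ has at least $v$ common neighbors in $Y\setminus Y'$. Each $y\in Y\setminus Y'$ has fewer than $2v$ neighbors in $A$, so it is a common neighbor of at most $\binom{2v}2\le2v^2$ pairs of $A$. Double counting gives $v\binom{|A|}2\le2v^2n$, hence $\frac{|A|^2}4\le\binom{|A|}2\le2vn$, that is, $|A|^2\le8vn$. This contradicts $|A|^2\ge98^2v^4n$. This is where $|A|$ of order $\sqrt n$ is needed, and by Step 2 that is guaranteed when the number of edges is of order $n^{7/4}$.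

**Step 4: greedy embedding.** All chosen vertices are kept distinct. Fewer than $v$ vertices are in use whenever a new one is chosen, so a set of at least $2v$ candidates always has a free member.

Choose $b_1,\dots,b_m\in Y'$. For $i\le m$ and $j\le t$ choose $a_i\in N(b_i)\cap A$ and $u_{ij}\in N(b_i)\cap A$, which is possible since $|N(b_i)\cap A|\ge2v$. Choose $w_1,\dots,w_t\in A$. For each $a_i$ and $w_j$ build a path of even length $\ell$ from $a_i$ to $w_j$: its inner even positions are new vertices of $A$, and its odd positions are new common neighbors in $Y$ of the two consecutive vertices of $A$. In the same way build a path of length $\ell$ from $u_{ij}$ to $w_j$. Together with the edge $b_iu_{ij}$ it is a leg of length $\ell+1$ from $b_i$ to $w_j$. With the edges $a_ib_i$ this is a copy of $P$. $\square$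

## 7. Addressing $m$ edges of a sparse graph by hashing: proof of (a)

Let $N=\binom n2$, $M=\lceil10v\,n^{7/4}\rceil$ and $B=4mM$.

**Step 1: three families.** The circuit is an OR over three kinds of auxiliary data. The first cuts $G$ down to at most $M$ edges, the second gives addresses to the edges $a_ib_i$, and the third gives colors to the vertices.

For the first, order the edges of $K_n$, and for $0\le k\le N$ let $Z_k$ be the set of the first $k$ edges.

For the second, there is a family $\mathcal H$ of $O(n^{7/4}\log n)$ functions $h:E(K_n)\to[B]$ with the following property. For every $X\subseteq E(K_n)$ with $|X|\le M$ and all distinct $e_1,\dots,e_m\in X$, some $h\in\mathcal H$ satisfies $h(e)\ne h(e_i)$ for every $i$ and every $e\in X\setminus\{e_i\}$. Indeed a uniformly random $h$ fails for given data with probability at most $\frac{mM}B=\frac14$, and there are at most $(N+1)^{M+m}$ choices of $X$ and $(e_i)$. So $R$ independent random functions work with positive probability as soon as $4^{-R}(N+1)^{M+m}<1$, and some $R=O(M\log n)$ achieves this.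

The third is the family $\mathcal K$ of $O(\log n)$ colorings from Section 5.

**Step 2: the circuit for one triple $(k,h,\chi)$.** This step replaces "for all $m$-tuples of possible edges" by "for all $m$-tuples of buckets". For a bucket $\kappa\in[B]$ let $E_\kappa=\{e\in Z_k:h(e)=\kappa\}$. Build the following.

1. Let $\mathrm{valid}_\kappa$ say that exactly one edge of $G$ lies in $E_\kappa$. Use distinct binary indices of $O(\log n)$, and at least one, bits for the edges of $K_n$. Let $O_\theta^0$ and $O_\theta^1$ be the ORs of $x_e$ over the $e\in E_\kappa$ whose $\theta$-th bit is $0$, respectively $1$. Then $$\mathrm{valid}_\kappa=\bigwedge_\theta\big[(O_\theta^0\vee O_\theta^1)\wedge\neg(O_\theta^0\wedge O_\theta^1)\big].$$ With no edge present the first bracket part fails; with exactly one edge everything holds; two different edges differ in some bit, and there the second part fails. This uses $O(\log n)$ gates per bucket.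
2. For a hub $p$ and a vertex $u$ with $\chi(u)=p$ let $\mathrm{Pt}_p(\kappa,u)=\mathrm{valid}_\kappa\wedge\bigvee_{e\in E_\kappa,\,e\ni u}x_e$. It says that $\kappa$ holds exactly one edge of $G$ and that $u$ is an endpoint of it. This uses $O(Bn)$ gates.
3. Build all $\mathrm{Reach}_{p,j}(u,w)$ as in Section 5, with $O(n^3)$ gates.
4. For a hub $p$, an index $j$ and $\chi(w)=w_j$ let $$\mathrm{Link}_{p,j}(\kappa,w)=\bigvee_{u:\chi(u)=p}\big(\mathrm{Pt}_p(\kappa,u)\wedge\mathrm{Reach}_{p,j}(u,w)\big).$$ This uses $O(Bn^2)$ gates.
5. For each $(\kappa_1,\dots,\kappa_m)\in[B]^m$ build $$\bigwedge_{j\le t}\ \bigvee_{w:\chi(w)=w_j}\ \bigwedge_{i\le m}\big(\mathrm{Link}_{a_i,j}(\kappa_i,w)\wedge\mathrm{Link}_{b_i,j}(\kappa_i,w)\big).$$ This uses $O(B^mn)$ gates.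

The output is the OR of item 5 over all triples $(k,h,\chi)$ and all bucket tuples.

**Step 3: soundness.** We show that an accepted graph contains $P$. Suppose item 5 holds for some triple and some tuple. Then $E_{\kappa_i}$ contains exactly one edge of $G$. It has an endpoint colored $a_i$ and an endpoint colored $b_i$. These are different vertices, so the edge is $uu'\in E(G)$ with $\chi(u)=a_i$ and $\chi(u')=b_i$. In particular these two vertices do not depend on $j$. For each $j$ there is a vertex $w$ of color $w_j$ joined by correctly colored paths to all $s$ chosen hub vertices. Vertices representing different vertices of $P$ have different colors, so no two of them coincide, and we have a copy of $P$ in $G$.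

**Step 4: completeness.** We show that a graph containing $P$ is accepted. Let $P\subseteq G$. If $e(G)\ge M$, choose $k$ with $|E(G)\cap Z_k|=M$; otherwise let $k=N$. Then $X=E(G)\cap Z_k$ has at most $M$ edges and contains a copy of $P$, in the first case by Lemma 2. Choose $\chi\in\mathcal K$ coloring this copy properly, and $h\in\mathcal H$ isolating in $X$ its $m$ edges that represent $a_1b_1,\dots,a_mb_m$. With $\kappa_i$ the bucket of the $i$-th of these edges, $\mathrm{valid}_{\kappa_i}$ holds, and item 5 holds.

**Step 5: size.** The depth is constant. Since $B=\Theta(n^{7/4})$ and $m\ge2$, the term $B^mn$ dominates below, and the number of gates is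
$$O\big(n^2\cdot n^{7/4}\log n\cdot\log n\cdot(B\log n+Bn+B^mn+Bn^2+n^3)\big)=O\big(n^{\frac{7m}4+\frac{19}4}\log^2n\big).$$
The prefixes and the hash functions cost $n^{2+7/4}$ once, independently of $m$, while the saving from $n^2$ to $n^{7/4}$ occurs $m$ times. Hence $C(P)\le\frac{7m+19}4$, which is (a). $\square$

## 8. The weight $\Delta(H)$ of a subgraph of $Q$

We turn to $Q$. The hard inputs will be a random graph of edge density about $n^{-\beta}$, together with a randomly placed copy of $Q$. Subgraphs of $Q$ are identified with edge sets $H\subseteq E(Q)$. Let $v(H)$ be the number of vertices incident with $H$ and $e(H)=|H|$, and write $v(Q)=|V(Q)|$, $e(Q)=|E(Q)|$. Define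
$$\gamma=-\frac{2s}t,\qquad\mu=\frac{s-1+\gamma}L,\qquad\beta=1-\mu,\qquad\Delta(H)=v(H)-\beta e(H).$$
Here $0<\mu<\frac sL=\frac2{2s+1}<1$, so $\beta\in(0,1)$. The meaning of $\Delta$ is this: in a random graph of density $n^{-\beta}$ the expected number of copies of $H$ has order $n^{v(H)}n^{-\beta e(H)}=n^{\Delta(H)}$. We will see that a circuit has to "pay" about $n^{\Delta(H)}$ gates to become sensitive to a planted $H$. So we want $\Delta(Q)<0$, such that no copy of $Q$ arises by chance. And we want every way of building $Q$ from small pieces to pass through a set of weight close to $s$.

Let $H_j$ be the part of $H$ in spider $j$. It is *full* if it is the whole spider. Let $f(H)$ be the number of $j$ with $H_j$ full, and let $c(H_j)$ be the number of non-hub vertices incident with $H_j$ minus $\beta|H_j|$. Since different spiders share only hubs,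
$$\Delta(H)=\#\{\text{hubs incident with }H\}+\sum_jc(H_j).\tag{1}$$

As an example, let $m=2$. Then $\gamma=-\frac1{256}$ and $18\mu=3-\frac1{256}$. A full spider has $1+18-4=15$ non-hub vertices, so $c=15-18(1-\mu)=-3+18\mu=-\frac1{256}$. A single edge at a center has two non-hub vertices, so there $c=2-\beta=1+\mu$.

**Lemma 3.** If $H_j$ is full, then $c(H_j)=\gamma$. If $H_j$ is nonempty and not full, then $c(H_j)\ge c_0:=\frac1{4s}$. Consequently:

1. if $f(H)\ge1$, then $\Delta(H)\ge s+f(H)\gamma$;
2. if $f(H)=0$, then $\Delta(H)\ge c_0\cdot\#\{j:H_j\ne\emptyset\}\ge0$;
3. $\Delta(Q)=-s$, and $\Delta(J)>\Delta(Q)$ for all $J\subsetneq E(Q)$, including $J=\emptyset$.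

The reason is a balance. A component at the center starts with weight $+1$, and each completed leg lowers it by $1-\mu\ell_i$, where $\ell_i$ is the length of the leg. These numbers average $\frac{1-\gamma}s$. So all $s$ legs together bring the weight down to just below $0$, while any proper subset of the legs leaves a definite positive amount. Now the proof.

**Step 1: components that avoid the center.** Since $c(H_j)$ is the sum of the contributions of the connected components of $H_j$, we bound each of them. Legs of one spider share only $w_j$, so a component not containing $w_j$ is a path with $e\ge1$ edges inside a leg, and at most one of its $e+1$ vertices is a hub. It contributes at least $e-\beta e=e\mu\ge\mu$. Moreover $\mu=\frac{2(s-1-2s/t)}{s(2s+1)}\ge\frac1{4s}$. This is equivalent to $8(s-1-\frac{2s}t)\ge2s+1$, which holds because $s\ge4$ and $\frac{2s}t=\frac1{16s^2}$.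

**Step 2: the component at the center.** A component containing $w_j$ consists of initial segments, starting at $w_j$, of lengths $e_i\ge0$ of the legs $i=1,\dots,s$. These legs have lengths $\ell_i\in\{\ell,\ell+1\}$. Let $F=\{i:e_i=\ell_i\}$; the component contains exactly $|F|$ hubs. Its contribution is
$$1+\sum_ie_i-|F|-\beta\sum_ie_i=1-|F|+\mu\sum_ie_i\ \ge\ 1-\sum_{i\in F}(1-\mu\ell_i).\tag{2}$$
Since $\mu\le\frac{s-1}L$ and $\ell_i\le s+1$,
$$1-\mu\ell_i\ge1-\frac{(s-1)(s+1)}L=1-\frac{2s^2-2}{2s^2+s}=\frac{s+2}{s(2s+1)}\ge\frac1{2s}>0 .$$
If all legs are complete, then $H_j$ is full and the contribution is exactly $1-s+\mu L=\gamma$. If some $i_0\notin F$, then (2) and the positivity of the numbers $1-\mu\ell_i$ show that the contribution is at least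
$$1-\sum_{i\ne i_0}(1-\mu\ell_i)=1-s+\mu L+(1-\mu\ell_{i_0})=\gamma+(1-\mu\ell_{i_0})\ge\frac1{2s}-\frac{2s}t\ge\frac1{4s},$$
the last inequality because $t\ge8s^2$. So if $H_j$ is nonempty and not full, each of its components, and there is at least one, contributes at least $c_0$.

**Step 3: the three consequences.** Items 1 and 2 follow from (1): a full spider touches all $s$ hubs, empty parts contribute $0$, and non-full nonempty parts contribute at least $c_0>0$. Also $\Delta(Q)=s+t\gamma=-s$. Let $J\subsetneq E(Q)$. If $f(J)=0$, then $\Delta(J)\ge0>-s$. Otherwise $1\le f(J)\le t-1$ and $\Delta(J)\ge s+(t-1)\gamma>s+t\gamma=-s$, as $\gamma<0$. $\square$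

## 9. Canonical decision trees that report the first satisfied term

A *restriction* $\sigma$ assigns to each variable $0$, $1$ or $*$; variables with value $*$ are *free*. A *decision tree* queries variables one at a time, where the next query depends on the answers so far and no variable is queried twice on a path. Each leaf carries an output, and the depth is the largest number of queries on a path. A *term* is a conjunction of literals on distinct variables, possibly empty. The empty term is always satisfied.

**Definition (canonical decision tree).** Let $F=(D_1',D_2',\dots)$ be a finite ordered list of terms and $\sigma$ a restriction. The tree $\mathrm{CDT}(F|\sigma)$ works as follows. Find the first term not falsified by the current assignment, which is $\sigma$ together with the answers so far. If there is none, stop with answer "none". If this term has no free variables, it is satisfied: stop and output its index. Otherwise query all its free variables, in the order in which they occur in the term, and repeat.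

When the tree stops with an index, all earlier terms are falsified. So it outputs the index of the *first satisfied term*, and this is all we will use about its output.

For example, let $F=(x_1\wedge x_2,\ \neg x_1\wedge x_3)$ with all variables free. The tree queries $x_1,x_2$. On answers $1,1$ it outputs $1$. On $1,0$ both terms are falsified: "none". On $x_1=0$ the first term is falsified, and the tree queries $x_3$ and outputs $2$ or "none". The depth is $3$.

**Lemma 4 (switching lemma; Håstad, with Razborov's proof).** Let all terms of $F$ have at most $r$ literals, $r\ge1$. Let $k\ge1$ and $0<\delta\le\frac12$, and let $\sigma$ leave each variable free independently with probability $\delta$ and otherwise set it to a uniform bit. Then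
$$\Pr[\text{depth of }\mathrm{CDT}(F|\sigma)\text{ is at least }k]\le(16\delta r)^k .$$

**Step 1: encoding a bad restriction.** Bad restrictions will be mapped injectively to pairs consisting of a more likely restriction and a short code. Let $\sigma$ be bad, that is, the tree has a path with at least $k$ queries. Take the lexicographically first such path and cut it after $k$ queries. It splits into blocks $b=1,2,\dots$. Block $b$ queries a nonempty set $V_b$ of free variables of $D_b$, the first term not falsified by $\sigma\pi_1\cdots\pi_{b-1}$, and $\pi_b$ denotes the answers in block $b$. All free variables of $D_b$ are queried, except possibly in the last block. Let $\tau_b$ be the assignment of $V_b$ that makes the literals of $D_b$ on $V_b$ true, and let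
$$\sigma^*=\sigma\tau_1\tau_2\cdots .$$
The code records, for each of the $k$ queries, the position of the variable in its term, the answer, and whether the query is the last of its block. There are at most $(r\cdot2\cdot2)^k=(4r)^k$ codes.

**Step 2: decoding.** We recover $\sigma$ from $\sigma^*$ and the code. Suppose we know $\sigma\pi_1\cdots\pi_{b-1}\tau_b\tau_{b+1}\cdots$, which for $b=1$ is $\sigma^*$. Its first non-falsified term is $D_b$. Indeed, the terms before $D_b$ are falsified already by $\sigma\pi_1\cdots\pi_{b-1}$. On the other hand $D_b$ is not falsified by $\sigma\pi_1\cdots\pi_{b-1}\tau_b$; and $\tau_{b+1},\dots$, present only if block $b$ is not the last, set no variables of $D_b$, because then block $b$ queried all its free variables. Knowing $D_b$, we read $V_b$ and $\pi_b$ off the code. Replace $\tau_b$ by $\pi_b$ and continue with the next block. At the end, unset all variables in $\bigcup_bV_b$. This gives $\sigma$, so $\sigma\mapsto(\sigma^*,\text{code})$ is injective.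

In the example above with $k=3$, $\sigma$ entirely free and answers ordered $0<1$, the path is $x_1=x_2=x_3=0$ and $\sigma^*$ is $111$. Under $111$ the first non-falsified term is $x_1\wedge x_2$, and the code replaces $x_1,x_2$ by $0,0$. Under $001$ the first non-falsified term is $\neg x_1\wedge x_3$, and the code names its second variable. Unsetting all three variables gives $\sigma$ back.

**Step 3: counting.** A restriction with exactly $a$ free variables out of $T$ has probability $\delta^a\big(\frac{1-\delta}2\big)^{T-a}$, and $\sigma^*$ has $k$ fewer free variables than $\sigma$. So $\Pr[\sigma]=\Pr[\sigma^*]\big(\frac{2\delta}{1-\delta}\big)^k$. For each fixed code the restrictions $\sigma^*$ are distinct, so their probabilities sum to at most $1$. Hence the probability of bad $\sigma$ is at most $(4r)^k\big(\frac{2\delta}{1-\delta}\big)^k\le(16\delta r)^k$, as $1-\delta\ge\frac12$. $\square$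

## 10. Sensitivity to a planted copy of $Q$: proof of (b)

The plan is to plant a copy of $Q$ at a random place $x$ in a random graph $G$, and to ask, for each function $\varphi$ computed in the circuit, on which planted edges $\varphi$ depends. At the output this is all of $E(Q)$. At the inputs it is at most one edge. Somewhere in between, a set $H$ of weight about $s$ should occur. A single gate is sensitive to a given $H$ at a random place with probability only about $n^{-\Delta(H)}$, so about $n^s$ gates are needed.

Done naively, gate by gate, this fails at one point. Because fan-in is unbounded, the set can jump from single edges to everything in one gate: the OR of the negated variables $\neg x_e$ over all planted edges $e$ already depends on all of $E(Q)$ when $G$ contains no planted edge. To prevent jumps we add the inputs of an OR gate one at a time, that is, we look at the *prefixes* $u_1\vee\dots\vee u_i$ of each gate. But the number of prefixes is the number of wires, which may be as large as order $S^2$ for a circuit with $S$ gates. A union bound over prefixes would give only about $n^{s/2}$. The way out is that one shallow decision tree, which finds the *first* true input of a gate, handles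 all prefixes of that gate at once. For the gate $x_1\vee x_2\vee x_3$, the tree that queries $x_1,x_2,x_3$ until it sees a $1$ knows at its leaves the values of $x_1$, of $x_1\vee x_2$ and of $x_1\vee x_2\vee x_3$. This is why Section 9 insisted on the first satisfied term.

Fix $d\ge1$ and suppose that depth-$d$ circuits with $S$ gates compute $\mathrm{SUBGRAPH}(Q)$ on $n$ vertices, $n$ large. We show $S=\Omega(n^{s-3/8})$. For those $n$ with $S>n^s$ there is nothing to prove, so assume $S\le n^s$.

**Step 1: normal form.** This step reduces to OR gates, for which prefixes make sense. By De Morgan, $\bigwedge u_i=\neg\bigvee\neg u_i$, and NOT gates can be absorbed as negations on inputs. So the circuit is a list of at most $S$ OR gates $g=u_1\vee u_2\vee\cdots$ in topological order, where each $u_i$ is a constant, a possibly negated variable, or a possibly negated earlier gate. The *level* of a gate is the largest number of OR gates on a path ending in it, itself included. Levels lie between $1$ and $d$, and gates used as inputs of $g$ have smaller level than $g$. Gates without inputs are constants and are replaced by constants.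

The output is a possibly negated gate. Indeed $\mathrm{SUBGRAPH}(Q)$ is $0$ on every graph with at most one edge and $1$ on $K_n$, so it is not a constant. It is not a literal either, since $x_e$ is $1$ on the graph with the single edge $e$, and $\neg x_e$ is $1$ on the empty graph. The *prefixes* of $g$ are $p_{g,i}=u_1\vee\dots\vee u_i$ for $i\ge1$. The last one is $g$ itself.

**Step 2: the random restriction.** We need a restriction that makes all gates simple and whose ones form a sparse random graph. Let
$$p=n^{-\beta},\qquad\varepsilon=\frac1{8d\,e(Q)},\qquad\delta=n^{-\varepsilon},$$
with $n$ so large that $2p\le1$ and $\delta\le\frac12$. In stage $0$ each variable independently stays free with probability $2p$ and is otherwise set to $0$. In each of the stages $1,\dots,d$ each variable that is still free independently stays free with probability $\delta$ and is otherwise set to a uniform bit. Let $\rho$ be the result. The variables are independent. Each of them is free with probability $q=2p\delta^d$, and equals $1$ with probability $p'=2p(1-\delta^d)\cdot\frac12=p(1-\delta^d)\le p$. So the graph $\rho^{-1}(1)$ of the edges set to $1$ has the law $G(n,p')$, in which every edge is present independently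 with probability $p'$.

**Step 3: one shallow tree per gate for all its prefixes.** Let $K=\lceil2(s+2e(Q)+2)/\varepsilon\rceil$, a constant depending only on $Q$ and $d$. We claim: except on an event *fail* with $\Pr[\text{fail}]\le n^{-2e(Q)-2}$, every gate $g$ has a decision tree $T_g(\rho)$ of depth at most $K$ on the free variables that computes all restricted prefixes $p_{g,i}|\rho$ simultaneously, meaning that each leaf determines the values of all of them.

Call a gate of level $k$ *good* if after stage $k$ it has such a tree. A tree restricted by later stages does not get deeper, so a good gate still has such a tree at the end. Constants and literals have trees of depth at most $1\le K$ at all times.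

Let $g=\bigvee u_i$ have level $k+1$, $0\le k<d$. Condition on an outcome of stages $0,\dots,k$ for which all gates of level at most $k$ are good. Then after stage $k$ each restricted $u_i$ has a decision tree of depth at most $K$; for a negated gate, flip the leaves. Write $u_i$ as the OR of the terms given by the paths to its $1$-leaves. These terms have at most $K$ literals. Concatenate the lists of terms in the order of $i$ to get a list $F_g$. Apply Lemma 4 to stage $k+1$, with $r$ and the depth parameter both equal to $K$: after stage $k+1$ the canonical tree of $F_g$ has depth less than $K$, except with probability at most $(16Kn^{-\varepsilon})^K$. This tree outputs the first satisfied term. From it we know the first index $i^*$ with $u_{i^*}=1$, if there is one: all terms of $u_i$ with $i<i^*$ are falsified, so these $u_i$ are $0$. And $p_{g,i}=1$ if and only if $i^*$ exists and $i^*\le i$. So the tree computes all prefixes, and $g$ is good.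

Let *fail* be the event that some gate is not good. If it occurs, consider a non-good gate of minimal level; all gates of lower level are good. Summing over at most $n^s$ gates,
$$\Pr[\text{fail}]\le n^s(16K)^Kn^{-\varepsilon K}\le n^{-2e(Q)-2}$$
for large $n$, since $\varepsilon K\ge2(s+2e(Q)+2)$. This proves the claim.

Let $\mathrm{Rel}_g(\rho)$ be the set of variables queried anywhere in $T_g(\rho)$, and put $\mathrm{Rel}_g(\rho)=\emptyset$ on *fail*. A binary tree of depth at most $K$ has fewer than $2^K$ inner nodes, so $|\mathrm{Rel}_g(\rho)|\le2^K$.

**Step 4: dependency sets and their price.** This step turns shallow trees into an upper bound for the probability that a given $H$ occurs as a dependency set. Let $G\sim G(n,p')$, and let $x:V(Q)\to[n]$ be a uniformly random injection independent of $G$. For $H\subseteq E(Q)$ let $H_x$ be its image. For a Boolean function $\varphi$ of graphs let $D(\varphi)\subseteq E(Q)$ be the set of coordinates on which the function $H\mapsto\varphi(G\cup H_x)$, $H\subseteq E(Q)$, depends. For example, if $\varphi=x_{e_x}\vee x_{e'_x}$ for two edges $e,e'$ of $Q$ with images $e_x,e'_x$, then $D(\varphi)=\{e,e'\}$ when neither image is in $G$, and $D(\varphi)=\emptyset$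 otherwise. Let $\mathcal D$ be the set of all $D(\varphi)$, where $\varphi$ runs over all prefixes of all gates. We claim that for every nonempty $H\subseteq E(Q)$
$$\Pr[H\in\mathcal D]\le O\big(S\,n^{-\Delta(H)+1/8}\big)+n^{-1},\tag{3}$$
where the constant depends only on $Q$ and $d$.

Let $\mathcal E(G,x)$ be the event that for some prefix $\varphi$ the function $J\mapsto\varphi(G\cup J_x)$, $J\subseteq H$, depends on all coordinates in $H$. If $D(\varphi)=H$, then $\varphi(G\cup J_x)$ for $J\subseteq E(Q)$ depends only on $J\cap H$, so restricting to $J\subseteq H$ loses no dependence, and $\mathcal E(G,x)$ holds. Furthermore $\mathcal E(G,x)$ implies $G\cap H_x=\emptyset$, because a coordinate whose edge is already in $G$ is irrelevant.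

For fixed $x$, condition on $G\cap H_x=\emptyset$: then no edge of $H_x$ is present, and all other edges are present independently with probability $p'$. This is also the law of $\rho^{-1}(1)$ given $H_x\subseteq\rho^{-1}(*)$. Therefore
$$\Pr_G[\mathcal E(G,x)]\le\Pr_\rho[\mathcal E(\rho^{-1}(1),x)\mid H_x\subseteq\rho^{-1}(*)]=q^{-e(H)}\Pr_\rho\big[\mathcal E(\rho^{-1}(1),x)\wedge H_x\subseteq\rho^{-1}(*)\big].$$

Now suppose $H_x\subseteq\rho^{-1}(*)$ and *fail* does not occur, and let $\varphi$ be a prefix of $g$. For $J\subseteq H$, the value $\varphi(\rho^{-1}(1)\cup J_x)$ is the value that $T_g(\rho)$, with leaves labeled for $\varphi$, takes when the free variables in $J_x$ are $1$ and all other free variables are $0$. If this value changes when one coordinate $e\in H$ is flipped, then the tree must query the edge $e_x$. So if $\varphi$ witnesses $\mathcal E(\rho^{-1}(1),x)$, then $H_x\subseteq\mathrm{Rel}_g(\rho)$. It does not matter *which* prefix of $g$ is the witness, so we sum over gates only. Averaging over $x$, which is independent of the unconditioned $\rho$,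
$$\Pr[H\in\mathcal D]\le q^{-e(H)}\Big(\Pr[\text{fail}]+\sum_g\Pr[H_x\subseteq\mathrm{Rel}_g(\rho)]\Big).$$
A fixed set of at most $2^K$ edges has at most $2^{K+1}$ endpoints. It contains $H_x$ only if all $v(H)$ vertices of $H$ are sent to these endpoints, which has probability at most $\frac{(2^{K+1})^{v(H)}}{(n/2)^{v(H)}}=O(n^{-v(H)})$ for $n\ge2v(Q)$. Moreover
$$q^{-e(H)}\le n^{\beta e(H)+\varepsilon d\,e(H)}\le n^{\beta e(H)+1/8}\le n^{2e(Q)+1}.$$
So the sum over gates contributes $O(S\,n^{-v(H)+\beta e(H)+1/8})=O(S\,n^{-\Delta(H)+1/8})$, and *fail* contributes at most $n^{2e(Q)+1}n^{-2e(Q)-2}=n^{-1}$. This proves (3).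

**Step 5: the output depends on every planted edge.** We show $\Pr[D(\text{output})=E(Q)]\to1$. The output is $1$ on $G\cup E(Q)_x$. It suffices that with probability tending to $1$, for every $J'\subsetneq E(Q)$, the graph $G\cup J'_x$ contains no copy of $Q$. Then $H\mapsto\text{output}(G\cup H_x)$ is the AND of all coordinates and depends on all of them.

Fix $J'\subsetneq E(Q)$ and suppose $y:V(Q)\to[n]$ is a copy of $Q$ in $G\cup J'_x$. Let $J=\{e\in E(Q):y(e)\in J'_x\}$. As $y$ is injective on edges, $|J|\le|J'|<e(Q)$, so $J\subsetneq E(Q)$. The vertices incident with $J$ go into $x(V(Q))$, which leaves at most $v(Q)^{v(J)}=O(1)$ choices for them and at most $n^{v(Q)-v(J)}$ choices for the rest. The other $e(Q)-|J|$ edges go to distinct edges of $G$, which for a given $y$ has probability at most $p^{e(Q)-e(J)}$. Hence the expected number of such $y$ is at most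
$$\sum_{J\subsetneq E(Q)}O\big(n^{v(Q)-v(J)}p^{e(Q)-e(J)}\big)=\sum_{J\subsetneq E(Q)}O\big(n^{\Delta(Q)-\Delta(J)}\big)=o(1)$$
by item 3 of Lemma 3. By Markov's inequality, and summing over the finitely many $J'$, we are done.

**Step 6: a heavy dependency set.** This step finds the bottleneck. We show: if $D(\text{output})=E(Q)$, then $\mathcal D$ contains a nonempty $H$ with $\Delta(H)\ge s-\frac14$.

List all prefixes in topological order: gate by gate, the prefixes of a gate in increasing order of length. Note that $D(\varphi)=D(\neg\varphi)$. Let $\varphi=p_{g,i}$ be the first prefix in the list with $f(D(\varphi))\ge1$. It exists, since the output is a possibly negated gate and $f(E(Q))=t$. Put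
$$H=D(p_{g,i}),\qquad H_1=D(p_{g,i-1}),\qquad H_2=D(u_i),$$
with $H_1=\emptyset$ if $i=1$. (Here $H_1,H_2$ are sets of this kind and not spider parts.) Since $p_{g,i}=p_{g,i-1}\vee u_i$, we have $H\subseteq H_1\cup H_2$. By the choice of $\varphi$, $f(H_1)=0$. Also $f(H_2)=0$: the set $H_2$ is empty or a single edge if $u_i$ is a constant or a literal, and otherwise it is the dependency set of an earlier gate, whose last prefix is earlier in the list. If $i=1$, then $H\subseteq H_2$ would give $f(H)=0$. So $i\ge2$ and $H_1\in\mathcal D$.

Let $f=f(H)\ge1$. For each of the $f$ full spiders of $H$, the part of $H_1$ in it is not full, as $f(H_1)=0$. It is not empty either, for otherwise $H_2$ would contain this whole spider. So $H_1$ is nonempty and has at least $f$ nonempty parts, and item 2 of Lemma 3 gives $\Delta(H_1)\ge fc_0$.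

If $fc_0\ge s$, then $\Delta(H_1)\ge s$, and $H_1$ is the set we want. Otherwise $f<\frac s{c_0}=4s^2$, and item 1 of Lemma 3 gives
$$\Delta(H)\ge s+f\gamma\ge s-4s^2\cdot\frac{2s}t=s-\frac{8s^3}t=s-\frac14,$$
and $H$ is the set we want. So a circuit that completes its first spiders either completes few of them, which still costs nearly $n^s$, or has many partial spiders beforehand, which costs at least $n^s$ too (up to the factor $n^{1/8}$ in (3)).

**Step 7: conclusion.** By Steps 4 to 6, for large $n$,
$$\frac12\le\sum_{H\ne\emptyset:\ \Delta(H)\ge s-1/4}\Pr[H\in\mathcal D]\le2^{e(Q)}\Big(O\big(S\,n^{-(s-\frac14)+\frac18}\big)+n^{-1}\Big),$$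
so $S=\Omega(n^{s-3/8})$. As $d$ was arbitrary, $C(Q)\ge s-\frac38=2m-\frac38$, which is (b). Finally $2m-\frac38-\frac{7m+19}4=\frac m4-\frac{41}8$, and Theorem 1 is proved. $\square$

## 11. The size of the failure, and single edges

**Corollary 5.** (i) $C(Q_m)-C(P_m)\ge\frac m4-\frac{41}8\to\infty$ and $\liminf_mC(Q_m)/C(P_m)\ge\frac87$, although $Q_m\subset P_m$ are bipartite with the same vertex set. (ii) For every $\eta>0$ there are a graph $F$ and an edge $e$ of $F$ with $C(F-e)\ge C(F)+\frac14-\eta$.

*Proof.* (i) The first part is Theorem 1. For the second, $C(P_m)\ge0$ by Section 2, and the two bounds of Theorem 1 show that the ratio (read as $+\infty$ if $C(P_m)=0$) is at least $\frac{4(2m-3/8)}{7m+19}\to\frac87$. (ii) Add the $m$ edges $a_ib_i$ to $Q_m$ one at a time. The total decrease of $C$ is at least $\frac m4-\frac{41}8$, so one of the $m$ steps decreases $C$ by at least $\frac14-\frac{41}{8m}$. Take $m$ with $\frac{41}{8m}\le\eta$, and let $F$ be the graph after this step and $e$ the edge added in it. $\square$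

## 12. Cores and disjoint unions, where the reduction works

The statements in this section are not needed for Theorem 1. They show how far the reduction of Section 4 can be saved. A *homomorphism* is a map of vertices, not necessarily injective, that sends edges to edges. An *endomorphism* of $P$ is a homomorphism $P\to P$. A graph is a *core* if each of its endomorphisms is an automorphism. For example, complete graphs are cores, because an endomorphism of $K_k$ cannot identify two adjacent vertices. A bipartite graph with an edge and more than two vertices, such as $P_m$, is not a core: map its two classes to the two ends of an edge.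

**Theorem 6.** If $P$ is a core, then $C(Q)\le C(P)$ for every minor $Q$ of $P$.

So in every failure $C(Q)>C(P)$ of monotonicity, the graph $P$ is not a core.

**Step 1: the blown-up graph.** We build from an input $G$ for $Q$ an input for $P$. If $P=K_1$ the claim is trivial, so let $P\ne K_1$. Then $P$ has no isolated vertices, since an isolated vertex could be mapped to another vertex, with all other vertices fixed, by a non-injective endomorphism. Let $B_q\subseteq V(P)$, $q\in V(Q)$, be disjoint nonempty connected *branch sets* of a model of the minor $Q$: whenever $qq'\in E(Q)$, there is an edge of $P$ between $B_q$ and $B_{q'}$. (In the example of $K_3$ as a minor of the cycle $1234$, take the branch sets $\{1,2\},\{3\},\{4\}$.) Given $G$ on $[n]$ and $\chi:[n]\to V(Q)$, define $G_\chi$ as follows. Its vertices are the pairs $(p,u)$ with $p\in B_q$ and $\chi(u)=q$, and one vertex $(p,*)$ for each $p\notin\bigcup_qB_q$. For every edge $pp'\in E(P)$ put edges by these rules: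

- if $p,p'\in B_q$, join $(p,u)$ and $(p',u)$ for all $u$ with $\chi(u)=q$;
- if $p\in B_q$, $p'\in B_{q'}$ and $qq'\in E(Q)$, join $(p,u)$ and $(p',u')$ if and only if $uu'\in E(G)$;
- in all other cases, join all vertices with first coordinate $p$ to all vertices with first coordinate $p'$.

Add isolated vertices until there are $|V(P)|\,n$ vertices. Each edge indicator of $G_\chi$ is a constant or an edge variable of $G$.

**Step 2: every copy of $P$ in $G_\chi$ can be made properly placed.** This is where the core property repairs Section 4. Let $y:P\to G_\chi$ be a copy. It avoids the added isolated vertices, because $P$ has no isolated vertices. The map $(p,u)\mapsto p$ (and $(p,*)\mapsto p$) is a homomorphism to $P$ from the rest of $G_\chi$. Composing it with $y$ gives an endomorphism of $P$, hence an automorphism $\alpha$. Then $y\circ\alpha^{-1}$ is again a copy of $P$, and in it each $p$ goes to a vertex with first coordinate $\alpha(\alpha^{-1}(p))=p$. By the first rule and the connectedness of $B_q$, the second coordinates on $B_q$ are all equal to one vertex $z(q)$, with $\chi(z(q))=q$. By the second rule, $z(q)z(q')\in E(G)$ for $qq'\in E(Q)$. So $z$ is a copy of $Q$ in $G$ that is properly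 colored by $\chi$. Conversely, every properly colored copy $z$ of $Q$ in $G$ gives a copy of $P$ in $G_\chi$ by $p\mapsto(p,z(q))$ for $p\in B_q$ and $p\mapsto(p,*)$ otherwise.

**Step 3: the circuit.** Hence $P\subseteq G_\chi$ if and only if $G$ has a copy of $Q$ properly colored by $\chi$. As in Section 5, take $O(\log n)$ colorings $\chi:[n]\to V(Q)$ such that every injection $V(Q)\to[n]$ is properly colored by one of them. Then $\mathrm{SUBGRAPH}(Q)(G)=\bigvee_\chi\mathrm{SUBGRAPH}(P)(G_\chi)$. The graphs $G_\chi$ have $|V(P)|\,n=O(n)$ vertices, so $C(Q)\le C(P)$. $\square$

**Proposition 7.** $C(Q\sqcup R)=\max(C(Q),C(R))$ for the disjoint union of nonempty graphs $Q,R$. In particular $C$ is monotone under deleting connected components.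

**Step 1: the upper bound.** This generalizes the circuit for $2K_2$. Use $O(\log n)$ two-colorings of $[n]$ such that any two disjoint sets of sizes $|V(Q)|$ and $|V(R)|$ are put in color classes $1$ and $2$ respectively by one of them; a random coloring does so with constant probability. For each coloring test $Q$ on the graph induced by class $1$, as a graph on the vertex set class $1$ and so with at most $n$ vertices, and test $R$ in the same way on class $2$. Take the AND, and then the OR over the colorings.

**Step 2: the lower bound.** We claim that $Q\subseteq G$ if and only if $Q\sqcup R\subseteq G\sqcup R$. This reduces $Q$ on $n$ vertices to $Q\sqcup R$ on $n+|V(R)|$ vertices, so $C(Q)\le C(Q\sqcup R)$, and $C(R)\le C(Q\sqcup R)$ by symmetry.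

The forward direction of the claim is clear. Conversely, let $\varphi:Q\sqcup R\to G\sqcup R$ be an injective homomorphism. The difficulty is that $\varphi$ may send parts of $Q$ into $R$; we follow such vertices until they come out in $G$. For $x\in V(Q)$ apply $\varphi$ repeatedly, viewing values in $R$ again as elements of the domain, until the value is in $G$, and call this value $\psi(x)$. This terminates: otherwise all iterates lie in the finite set $V(R)$, so $\varphi^a(x)=\varphi^b(x)$ for some $0\le a<b$, and injectivity gives $x=\varphi^{b-a}(x)\in V(R)$, which is impossible.

If $xy\in E(Q)$, the iterates of $x$ and $y$ stay adjacent, so at each step they lie both in $G$ or both in $R$. They exit simultaneously, and $\psi(x)\psi(y)\in E(G)$.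

Finally $\psi$ is injective. Suppose $\psi(x)=\psi(y)$ with $x\ne y$, say $\psi(x)=\varphi^a(x)$ and $\psi(y)=\varphi^b(y)$ with $1\le a\le b$. Injectivity of $\varphi$ gives $x=\varphi^{b-a}(y)$. If $a<b$, the right side is an iterate of $y$ before its exit, so it lies in $V(R)$, which is impossible. If $a=b$, then $x=y$, a contradiction. So $\psi$ embeds $Q$ in $G$. $\square$
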